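# Graphs with bounded Grothendieck constant and unbounded theta number

## 1. A graph built from blocks of sign vectors

We begin with a construction. Fix a rational number $c\in(0,1)$, a real $b\in(c,1)$, an integer $L\ge1$, and distinct rationals $h_1,\dots,h_L\in(c,b)$. Let $r\ge 1$ be a common multiple of the denominators of the numbers $c/h_i$, and put
$$m_i=\frac{rc}{h_i}\qquad(i=1,\dots,L).$$
Since $0<c/h_i<1$, these are integers with $1\le m_i<r$, and they are distinct. Let $Q$ be a common denominator of the $h_i$, and let $N$ be a positive multiple of $4Q^2$.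

A vertex is a sequence of $r$ *blocks*, each block being a pair of sign vectors of length $N$:
$$V=\big(\{\pm1\}^N\times\{\pm1\}^N\big)^r,\qquad v=(x^s,z^s)_{s\le r}.$$
Write $\langle x,\tilde x\rangle_N=\frac1N\sum_a x_a\tilde x_a$ for the normalized inner product.

**Definition (types and edges).** A pair $(v,\tilde v)$ is *of type $i$* if there is a set $S\subset\{1,\dots,r\}$ with $|S|=m_i$ such that

* for $s\in S$ (the *active* blocks): $\langle x^s,\tilde x^s\rangle_N=h_i$ and $\langle z^s,\tilde z^s\rangle_N=-h_i^2$;
* for $s\notin S$: $\langle x^s,\tilde x^s\rangle_N=\langle z^s,\tilde z^s\rangle_N=0$.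

The graph $G$ joins $v$ and $\tilde v$ if the pair $(v,\tilde v)$ is of some type.

*The definition makes sense.* Two sign vectors satisfy $\langle x,\tilde x\rangle_N=t$ exactly when they differ in $N(1-t)/2$ coordinates. The values of $t$ that occur are those in $\mathcal T=\{0\}\cup\{h_i\}\cup\{-h_i^2\}$. For such $t$ the number $Q^2t$ is an integer, so
$$\frac{N(1-t)}2=\frac N{4Q^2}\cdot 2\,(Q^2-Q^2t)$$
is an even integer. It lies strictly between $0$ and $N$, because $|t|<1$. Hence every vertex has neighbors of every type. The relation is symmetric. There are no loops, since a vertex has inner product $1$ with itself in every block. Finally, the $h_i$ are distinct and nonzero and $m_i\ge1$, so the inner products determine both $S$ (where the $x$-product is nonzero) and $i$; the types are disjoint.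

*A small instance.* Take $c=\frac14$, $L=1$, $h_1=\frac12$, $r=2$. Then $m_1=1$, $Q=2$, and we may take $N=16$. A vertex consists of two blocks of two sign vectors of length $16$. To move along an edge, choose one block to be active and change there $4$ of the $16$ signs of $x$ (product $\frac12$) and $10$ of the $16$ signs of $z$ (product $-\frac14$). In the other block change $8$ of the $16$ signs of $x$ and $8$ of the $16$ signs of $z$. All flip sizes are even.

Two properties are built in. On every edge, with $\tau_s=\langle x^s,\tilde x^s\rangle_N$,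
$$\langle z^s,\tilde z^s\rangle_N=-\tau_s^2\quad\text{for all }s,\tag{1}$$
$$\frac1r\sum_{s=1}^r\tau_s=\frac{m_ih_i}r=c .\tag{2}$$
The number $c$ in (2) is the same for all types: if $h_i$ is small, many blocks are active, and if $h_i$ is large, few are. On the other hand, $\frac1r\sum_s\tau_s^2=ch_i$ does depend on the type.

Here is what the graph is for. To a graph one attaches the worst integrality gap of a quadratic optimization problem on its edges, called its Grothendieck constant $K_G$. It is at most of the order of $\log\vartheta(\overline G)$, where $\vartheta$ is the Lovász theta function, and the question is whether $\log\vartheta(\overline G)$ is always the right order. Properties (1) and (2) will force $K_G$ to stay bounded. The freedom to use many types will let $\vartheta(\overline G)$ tend to infinity.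

## 2. Integrality gap and theta function

Let $G=(V,E)$ be a loopless graph on $V=\{1,\dots,n\}$ with at least one edge.

**Definition (MAXQP and its relaxation).** For real edge weights $(a_{ij})$, not all zero, put
$$\mathrm{Opt}=\max\Big\{\sum_{\{i,j\}\in E}a_{ij}x_ix_j:\ x_i\in\{-1,1\}\Big\},\qquad S_{\max}=\max\Big\{\sum_{\{i,j\}\in E}a_{ij}\langle v_i,v_j\rangle:\ v_i\in\mathbb R^n,\ \|v_i\|=1\Big\}.$$

Only the Gram matrix of $v_1,\dots,v_n$ matters, and $n$ vectors span at most $n$ dimensions, so in $S_{\max}$ we may use unit vectors of any Euclidean space. We always have $\mathrm{Opt}>0$: the objective is a nonzero multilinear polynomial without constant term, so on $\{\pm1\}^n$ it has mean $0$ and is not identically $0$.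

**Definition (Grothendieck constant).** $K_G=\sup S_{\max}/\mathrm{Opt}$, the supremum being over all weights that are not all zero.

Clearly $K_G\ge1$. For a single edge $K_G=1$, since both optima equal $|a_{12}|$. For the triangle with all weights $-1$, we have $\mathrm{Opt}=1$ (take signs $1,1,-1$; three equal signs give $-3$). Since $\sum_{i<j}\langle v_i,v_j\rangle=\frac12(\|v_1+v_2+v_3\|^2-3)\ge-\frac32$, with equality for three vectors at angles of $120^\circ$, we have $S_{\max}=\frac32$. So $K_{K_3}\ge\frac32$.

**Definition (theta function).** For a graph $H$ on $\{1,\dots,n\}$,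
$$\vartheta(H)=\max\Big\{\sum_{i,j}B_{ij}:\ B\succeq0,\ \operatorname{tr}B=1,\ B_{ij}=0\text{ whenever }\{i,j\}\in E(H)\Big\}.$$

We use it for the complement $\overline G$. Then *feasible* means: $B\succeq0$, $\operatorname{tr}B=1$, and $B_{ij}=0$ for distinct nonadjacent $i,j$ of $G$. So $B$ is supported on the diagonal and the edges of $G$. The feasible set is compact, so the maximum is attained.

*Simplest cases.* If $G$ has no edges, $B$ is diagonal and $\vartheta(\overline G)=1$. If $G=K_m$, there is no support condition, and the maximum of $\mathbf 1^TB\mathbf 1$ over $B\succeq 0$ of trace $1$ is the largest eigenvalue of the all-ones matrix, so $\vartheta(\overline{K_m})=m$. In general one has $\omega(G)\le\vartheta(\overline G)\le\chi(G)$, so a bipartite graph with an edge has $\vartheta(\overline G)=2$, and every graph with an edge has $\vartheta(\overline G)\ge2$.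

The known bounds are $K_G=O(\log\vartheta(\overline G))$ for every graph, due to Alon, Makarychev, Makarychev and Naor, and the general lower bound $K_G=\Omega(\log\omega(G))$. The problem, from Bernd Gärtner and Jiří Matoušek, *Approximation Algorithms and Semidefinite Programming*, asks: is there an absolute constant $c>0$ with $K_G\ge c\log\vartheta(\overline G)$ for every graph $G$ with at least one edge, or is there a sequence $G_k$ with $K_{G_k}/\log\vartheta(\overline{G_k})\to0$?

The second alternative holds. Put $\beta=\ln(1+\sqrt2)$, so that $\sinh\beta=\frac12\big((1+\sqrt2)-(\sqrt2-1)\big)=1$, and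
$$K_{\rm Kr}=\frac{\pi}{2\ln(1+\sqrt2)}\approx1.782 .$$

**Theorem A.** For every rational $c\in(0,1)$ and every $k$ there is a finite graph $G$ with $K_G\le K_{\rm Kr}/c$ and $\vartheta(\overline G)\ge k$. Hence there are graphs $G_k$ with $\sup_kK_{G_k}<\infty$ and $\vartheta(\overline{G_k})\to\infty$, and no absolute constant as in the question exists.

**Theorem B.** If $k=\vartheta(\overline G)\ge2$, then for every integer $d\ge2$
$$K_G\ \ge\ \frac{k-1}{\big(\sqrt{2kd/(\pi(d-1))}+2\sqrt d\,\big)^2},\qquad\text{hence}\qquad K_G\ge\frac\pi2-O(k^{-1/3}).$$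

**Corollary C.** For all integers $2\le m\le k$ there is a graph $G$ with $k\le\vartheta(\overline G)<k+1$ and $K_G=\Theta(\log m)$, with absolute constants.

The quantity $\inf\{K_G:\vartheta(\overline G)\ge k\}$ is nondecreasing in $k$, since the infimum is over a shrinking family. Theorem A with $c\to1$ bounds it above by $K_{\rm Kr}$ for every $k$, and Theorem B bounds it below by $\frac\pi2-O(k^{-1/3})$. So its limit $\kappa^*$ satisfies
$$\frac\pi2\le\kappa^*\le\frac{\pi}{2\ln(1+\sqrt2)} .$$
The value of $\kappa^*$ is not determined here.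

## 3. Linear rounding on the edges

To bound $K_G$ from above, start from arbitrary unit vectors $v_i$ and produce random signs $X_i$. Suppose we achieve, with a constant $\kappa>0$ independent of the $v_i$,
$$\mathbb E X_iX_j=\kappa\,\langle v_i,v_j\rangle\qquad\text{on every edge.}\tag{3}$$
Then $\mathrm{Opt}\ge\mathbb E\sum a_{ij}X_iX_j=\kappa\sum a_{ij}\langle v_i,v_j\rangle$ for all weights. Taking the $v_i$ optimal gives $K_G\le1/\kappa$.

**Grothendieck's identity.** For unit vectors $u,u'$ and a standard Gaussian vector $g$,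
$$\mathbb E\operatorname{sign}\langle g,u\rangle\operatorname{sign}\langle g,u'\rangle=\tfrac2\pi\arcsin\langle u,u'\rangle .$$
(If $\theta$ is the angle between $u,u'$, the signs differ with probability $\theta/\pi$, and $1-\frac{2\theta}\pi=\frac2\pi\arcsin\cos\theta$.)

The first thing to try is $X_i=\operatorname{sign}\langle g,v_i\rangle$. It gives $\frac2\pi\arcsin\rho$ with $\rho=\langle v_i,v_j\rangle$ instead of a multiple of $\rho$. Since the weights have mixed signs, $\sum a_{ij}\arcsin\rho_{ij}$ cannot be compared with $\sum a_{ij}\rho_{ij}$ term by term. So replace $v_i$ first by unit vectors $U_i$ with $\langle U_i,U_j\rangle=\sin(\beta\rho)$ on edges; the arcsine then undoes the sine. Tensor powers satisfy $\langle v^{\otimes q},v'^{\otimes q}\rangle=\langle v,v'\rangle^q$, so direct sums of them produce power series in $\rho$ with nonnegative coefficients, whereas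
$$\sin(\beta\rho)=\sum_{q\ge0}(-1)^q\frac{\beta^{2q+1}}{(2q+1)!}\rho^{2q+1}$$
has alternating signs. To insert $(-1)^q$, tensor the $q$-th term with $z_i^{\otimes q}$, where the $z_i$ are unit vectors with $\langle z_i,z_j\rangle=-1$ on edges. This works for bipartite graphs ($z_i=\pm e$ according to the side), and gives $K_G\le\pi/(2\beta)=K_{\rm Kr}$ for them. But $\langle z_i,z_j\rangle=-1$ means $z_j=-z_i$, so on each connected component $z$ takes two opposite values and is a proper $2$-coloring. The method stops at bipartite graphs, where $\vartheta(\overline G)=2$.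

The way past this point is to ask only for $\langle z_i,z_j\rangle=-\tau^2$ and to add one more factor $x_i$ with $\langle x_i,x_j\rangle=\tau$. Then the $q$-th term carries $(-\tau^2)^q\,\tau\,\rho^{2q+1}=(-1)^q(\tau\rho)^{2q+1}$, and the series sums to $\sin(\beta\tau\rho)$. After the arcsine the result is linear not only in $\rho$ but also in $\tau$. Therefore $\tau$ may vary, as long as its average over a random block is the same on every edge.

**Lemma 1.** Let $c\in(0,1)$, and let each vertex $i$ of $G$ carry unit vectors $x_i^s,z_i^s$ $(s=1,\dots,r)$ such that for every edge $ij$, with $\tau_s=\langle x_i^s,x_j^s\rangle$,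
$$\langle z_i^s,z_j^s\rangle=-\tau_s^2\ \ (s=1,\dots,r),\qquad\frac1r\sum_{s=1}^r\tau_s=c .$$
Then $K_G\le K_{\rm Kr}/c$.

**Proof.** Let $v_i$ be arbitrary unit vectors. For each $s$ put
$$U_i^s=\bigoplus_{q\ge0}\sqrt{\frac{\beta^{2q+1}}{(2q+1)!}}\;(z_i^s)^{\otimes q}\otimes x_i^s\otimes v_i^{\otimes(2q+1)} .$$
All tensor factors are unit vectors, so $\|U_i^s\|^2=\sum_q\frac{\beta^{2q+1}}{(2q+1)!}=\sinh\beta=1$. For an edge $ij$ with $\rho=\langle v_i,v_j\rangle$,
$$\langle U_i^s,U_j^s\rangle=\sum_{q\ge0}\frac{\beta^{2q+1}}{(2q+1)!}(-\tau_s^2)^q\,\tau_s\,\rho^{2q+1}=\sin(\beta\tau_s\rho).$$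
Choose $s\in\{1,\dots,r\}$ uniformly at random, the same $s$ for all vertices. Let $g$ be a standard Gaussian vector in the finite-dimensional span of all the $U_i^s$, independent of $s$, and put $X_i=\operatorname{sign}\langle g,U_i^s\rangle$, which is almost surely $\pm1$. Since $|\beta\tau_s\rho|\le\beta<1<\pi/2$, we have $\arcsin\sin(\beta\tau_s\rho)=\beta\tau_s\rho$. Grothendieck's identity gives, on every edge,
$$\mathbb EX_iX_j=\frac1r\sum_{s=1}^r\frac2\pi\,\beta\tau_s\rho=\frac{2\beta c}\pi\langle v_i,v_j\rangle .$$
This is (3) with $\kappa=2\beta c/\pi=c/K_{\rm Kr}$, so $K_G\le K_{\rm Kr}/c$. $\square$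

For the graph of Section 1, apply the lemma to the unit vectors $x^s/\sqrt N$ and $z^s/\sqrt N$. Its hypotheses are exactly (1) and (2). Hence, for all choices of the parameters,
$$K_G\le K_{\rm Kr}/c .\tag{4}$$

## 4. Why one edge type and nonnegative weights are not enough

It remains to make $\vartheta(\overline G)$ large. The simplest designs fail, and the reason shows what is needed.

**Observation.** Let $z_i$ be unit vectors, $\delta>0$, and let $B$ be feasible for $\vartheta(\overline G)$. Assume either (a) $\langle z_i,z_j\rangle=-\delta$ on every edge, or (b) $\langle z_i,z_j\rangle\le-\delta$ on every edge and $B_{ij}\ge0$ on every edge. Then $\sum_{i,j}B_{ij}\le1+1/\delta$.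

**Proof.** The Gram matrix of the $z_i$ and $B$ are positive semidefinite, so $\sum_{i,j}B_{ij}\langle z_i,z_j\rangle\ge0$. The diagonal contributes $\operatorname{tr}B=1$, and off the diagonal $B$ lives on edges. In both cases $0\le1-\delta\sum_{i\ne j}B_{ij}=1-\delta\big(\sum_{i,j}B_{ij}-1\big)$. $\square$

Consequences:

* *One block.* If $r=1$ in Lemma 1, then $\tau=c$ and $\langle z_i,z_j\rangle=-c^2$ on all edges, so $\vartheta(\overline G)\le1+c^{-2}$ by (a).
* *One type.* In the graph of Section 1 take the unit vectors $\hat z=(rN)^{-1/2}(z^1,\dots,z^r)$. On an edge of type $i$ their inner product is $-\frac1r m_ih_i^2=-ch_i$. If $L=1$, then (a) gives $\vartheta(\overline G)\le1+1/(ch_1)$.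
* *Many types, nonnegative certificate.* For any $L$ we have $-ch_i\le-c^2$, so by (b) no feasible $B$ with nonnegative entries on the edges has entry sum above $1+c^{-2}$. In particular, for a clique $C$ of size $\omega$, the matrix $B=\frac1\omega\mathbf 1_C\mathbf 1_C^T$ is feasible with entry sum $\omega$, so $\omega(G)\le1+c^{-2}$: the clique numbers stay bounded.

So a good certificate $B$ must use several types, with weights of both signs. Which weights? Let $D_i\ge1$ be the number of type-$i$ neighbors of a vertex, which is the same for all vertices (flip sets can be chosen in the same number of ways everywhere). Take the matrix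
$$W_{v\tilde v}=\begin{cases}\mu_i/D_i&\text{if }(v,\tilde v)\text{ is of type }i,\\0&\text{if }v\not\sim\tilde v\ (\text{in particular if }v=\tilde v),\end{cases}\qquad\sum_i\mu_i=1 .$$
It has row sums $1$. If its least eigenvalue is at least $-\epsilon$, then $(W+\epsilon I)/(\epsilon|V|)$ is feasible with entry sum $1+1/\epsilon$. So we want all eigenvalues of $W$ to be nearly nonnegative.

Let us test two eigenvectors by hand. The function $v\mapsto x^1_1$ (first coordinate of $x$ in the first block) is an eigenvector: along a random type-$i$ edge, block $1$ is active with probability $m_i/r=c/h_i$, and then the sign $x^1_1$ is multiplied by a random sign of mean $h_i$; in an inactive block the mean is $0$. The eigenvalue is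
$$\sum_i\mu_i\cdot\frac c{h_i}\cdot h_i=c\sum_i\mu_i=c .$$
For $v\mapsto z^1_1$ the mean in an active block is $-h_i^2$, and the eigenvalue is
$$\sum_i\mu_i\cdot\frac c{h_i}\cdot(-h_i^2)=-c\sum_i\mu_ih_i .$$
With $\mu_i\ge0$ this is at most $-c^2$, which is the ceiling just found. We can make it small by choosing signed $\mu_i$ with $\sum\mu_i=1$ and $\sum\mu_ih_i\approx0$. Other products of coordinates bring in $\sum_i\mu_ih_i^j$ with larger $j$, and since the $\mu_i$ are signed, these can have either sign. So we want all moments $\sum_i\mu_ih_i^j$, $j\ge1$, to be nearly $0$ while the zeroth moment is $1$. They cannot all be exactly $0$: if they vanish for $j=1,\dots,L$, the Vandermonde determinant forces $\mu=0$. The next lemma shows that they can be uniformly small.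

## 5. Signed weights with small moments of every positive order

**Lemma 2.** Let $h_1,\dots,h_L\in(0,b]$ be distinct, $b<1$, $\varpi=\prod_ih_i$ and $\eta=\varpi/(1-\varpi)\le b^L/(1-b^L)$. There are reals $\mu_1,\dots,\mu_L$ with $\sum_i\mu_i=1$ and $|\sum_i\mu_ih_i^j|\le\eta$ for all integers $j\ge1$.

The requirement says that $\sum_i\mu_iF(h_i)$ is close to $F(0)$ for $F=1,h,h^2,\dots$: we extrapolate from the points $h_i$ to $0$. The residue theorem produces such formulas, and a Blaschke product makes the error small.

**Proof.** Let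
$$\mathcal B(h)=\prod_{i=1}^L\frac{h-h_i}{1-h_ih} .$$
Its poles $1/h_i$ lie outside the closed unit disc, and in the closed disc it has simple zeros at the $h_i$ and no others. On the unit circle $|h-h_i|=|1-h_ih|$, because $|1-h_ih|=|h|\,|\bar h-h_i|=|h-h_i|$; so $|\mathcal B|=1$ there. Also $|\mathcal B(0)|=\varpi\in(0,1)$. Put
$$\mu_i'=-\frac{\mathcal B(0)}{h_i\,\mathcal B'(h_i)}\in\mathbb R .$$
For a polynomial $F$, the function $\frac{F(h)\mathcal B(0)}{h\mathcal B(h)}$ has in the unit disc simple poles at $0$, with residue $F(0)$, and at the $h_i$, with residues $\frac{F(h_i)\mathcal B(0)}{h_i\mathcal B'(h_i)}=-\mu_i'F(h_i)$. Hence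
$$F(0)-\sum_i\mu_i'F(h_i)=\frac1{2\pi\mathrm i}\oint_{|h|=1}\frac{F(h)\mathcal B(0)}{h\,\mathcal B(h)}\,dh ,$$
and the right side has modulus at most $\varpi\max_{|h|=1}|F|$. With $F=1$ we get $|1-\sum_i\mu_i'|\le\varpi$, so $\sum_i\mu_i'\ge1-\varpi>0$. With $F=h^j$, $j\ge1$, we get $|\sum_i\mu_i'h_i^j|\le\varpi$. Put $\mu_i=\mu_i'/\sum_l\mu_l'$. Then $\sum_i\mu_i=1$ and $|\sum_i\mu_ih_i^j|\le\varpi/(1-\varpi)=\eta$. Since $\varpi\le b^L$ and $y\mapsto y/(1-y)$ is increasing on $(0,1)$, also $\eta\le b^L/(1-b^L)$. $\square$

*Example.* For $h_1=\frac12$, $h_2=\frac34$ we have $\varpi=\frac38$ and $\eta=\frac35$. The formula gives $\mu_1'=\frac{45}{32}$, $\mu_2'=-\frac{35}{64}$, with sum $\frac{55}{64}$, so $\mu_1=\frac{18}{11}$, $\mu_2=-\frac7{11}$. The first moments are $\frac9{11}-\frac{21}{44}=\frac{15}{44}$ for $j=1$ and $\frac{18}{44}-\frac{63}{176}=\frac9{176}$ for $j=2$. Both are below $\eta$, and the weights have both signs.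

## 6. Characters averaged over flip sets of fixed size

Next we need the effect of a random sign change on a product of coordinates. Let $t\in(-1,1)$ and let $N$ be such that $d=N(1-t)/2$ is an even integer; call such $N$ admissible. Let $D$ be a uniformly random $d$-subset of $\{1,\dots,N\}$. For $|A|=l$ put
$$\kappa_{N,l}(t)=\mathbb E(-1)^{|A\cap D|},$$
which depends only on $l$. If the flips were independent with probability $\frac{1-t}2$ each, this would be $t^l$.

*Example.* Let $N=4$, $t=0$, $d=2$. Then $\kappa_{4,0}=1$, $\kappa_{4,1}=0$, and $\kappa_{4,2}=\frac16-\frac46+\frac16=-\frac13$. Since $d$ is even, $\kappa_{4,3}=\kappa_{4,1}=0$ and $\kappa_{4,4}=1$. Two things are visible: there is an error (here $-\frac13$ against $0$), and $l$ near $N$ behaves like $N-l$. If $d$ were odd, then $\kappa_{N,N}$ would be $-1$, which would be bad for us. This is why the flip sizes were made even.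

**Lemma 3.** $\kappa_{N,N-l}(t)=\kappa_{N,l}(t)$. For fixed $t\in(-1,1)$, $\max_{0\le l\le N/2}|\kappa_{N,l}(t)-t^l|\to0$ as $N\to\infty$ through admissible values (with $0^0=1$).

**Proof.** Since $|A^c\cap D|=d-|A\cap D|$ and $d$ is even, the first claim holds. Let $p=d/N=(1-t)/2\in(0,1)$, which is fixed, and $(y)_j=y(y-1)\cdots(y-j+1)$.

**Step 1: fixed $l$.** Expand
$$(-1)^{|A\cap D|}=\prod_{a\in A}(1-2\cdot\mathbf 1_{a\in D})=\sum_{J\subset A}(-2)^{|J|}\,\mathbf 1_{J\subset D} .$$
As $\Pr(J\subset D)=(d)_j/(N)_j$ for $|J|=j$, and this tends to $p^j$,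
$$\kappa_{N,l}(t)=\sum_{j=0}^l\binom lj(-2)^j\frac{(d)_j}{(N)_j}\longrightarrow\sum_{j=0}^l\binom lj(-2p)^j=(1-2p)^l=t^l .$$

**Step 2: large $l$, uniformly.** The limit in Step 1 is not uniform in $l$, so for large $l$ we show that both quantities are small. Fix $l_0\ge1$ and let $l_0\le l\le N/2$. Then $|A|\ge l_0$ and $|A^c|\ge l_0$, so we can choose disjoint pairs $(a_q,a_q')$, $q=1,\dots,l_0$, with $a_q\in A$ and $a_q'\notin A$. Call a pair *split* if exactly one of its elements lies in $D$. On the event that some pair is split, exchange the membership in $D$ of the two elements of the first split pair. This preserves $|D|$ and the set of split pairs, so it is a measure-preserving involution of the event. It changes $|A\cap D|$ by $\pm1$. Hence the event contributes $0$ to the expectation, and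
$$|\kappa_{N,l}(t)|\le\Pr(\text{none of the }l_0\text{ pairs is split}).$$
If no pair is split, then for some $e$ exactly $e$ of the pairs lie in $D$ and the other $f=l_0-e$ are disjoint from $D$. So this probability depends only on $N,d,l_0$ and equals
$$\sum_{e=0}^{l_0}\binom{l_0}e\frac{(d)_{2e}\,(N-d)_{2f}}{(N)_{2l_0}}\longrightarrow\sum_{e=0}^{l_0}\binom{l_0}e p^{2e}(1-p)^{2(l_0-e)}=\big(p^2+(1-p)^2\big)^{l_0}=\Big(\frac{1+t^2}2\Big)^{l_0}.$$
Also $|t^l|\le|t|^{l_0}$.

**Step 3: combination.** The finitely many $l<l_0$ are covered by Step 1, the others by Step 2: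
$$\limsup_{N\to\infty}\max_{0\le l\le N/2}|\kappa_{N,l}(t)-t^l|\le\Big(\frac{1+t^2}2\Big)^{l_0}+|t|^{l_0}.$$
Both terms tend to $0$ as $l_0\to\infty$, because $|t|<1$. $\square$

## 7. The spectrum of the signed adjacency matrix and the proof of Theorem A

Fix rational $c\in(0,1)$, and $b$, $L$, $h_1,\dots,h_L$ as in Section 1. Take $\mu_i$ and $\eta$ from Lemma 2, and put $M=\sum_i|\mu_i|\ge1$. These depend only on the $h_i$. Then $r$ will be chosen large, and after it $N$. The number $M$ may be large, so this order matters. The bound $K_G\le K_{\rm Kr}/c$ is (4). What remains is the least eigenvalue of the matrix $W$ of Section 4.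

**Step 1: exact eigenvalues.** *This step diagonalizes $W$.* The set $V=\{\pm1\}^{2rN}$ is a group under coordinatewise multiplication, isomorphic to $\mathbb F_2^{2rN}$. The type of $(v,\tilde v)$ depends only on which coordinates differ, that is, on $u=v\tilde v$. So $W_{v\tilde v}=w(v\tilde v)$ for a function $w$; in particular $W$ is symmetric. For a character $\chi$ we have $\sum_{\tilde v}W_{v\tilde v}\chi(\tilde v)=\sum_uw(u)\chi(vu)=\chi(v)\sum_uw(u)\chi(u)$. Hence the characters form an orthogonal basis of eigenvectors. They are indexed by $(A_s,A_s')_{s\le r}$ with $A_s,A_s'\subset\{1,\dots,N\}$: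
$$\chi(v)=\prod_{s=1}^r\ \prod_{a\in A_s}x^s_a\prod_{a\in A_s'}z^s_a .$$
The eigenvalue is $\sum_i\mu_i$ times the mean of $\chi(u)$ over uniform type-$i$ displacements $u$. Such a displacement consists of a uniform $m_i$-subset $S$ (each $S$ allows the same number of displacements), followed by independent uniform flip sets of the prescribed sizes $N(1-t)/2$. Therefore
$$\lambda=\sum_i\mu_i\,\mathbb E_S\prod_{s=1}^r\kappa_{N,|A_s|}\big(h_i\mathbf 1_{s\in S}\big)\,\kappa_{N,|A_s'|}\big(-h_i^2\mathbf 1_{s\in S}\big).$$

**Step 2: large $N$.** *This step replaces the $\kappa$'s by powers.* Put $\alpha_s=\min(|A_s|,N-|A_s|)$ and $\gamma_s=\min(|A_s'|,N-|A_s'|)$. By the symmetry in Lemma 3 we may replace $|A_s|,|A_s'|$ by $\alpha_s,\gamma_s$ in the formula. Let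
$$e_N=\max_{t\in\mathcal T}\ \max_{0\le l\le N/2}|\kappa_{N,l}(t)-t^l| .$$
By Lemma 3 and finiteness of $\mathcal T$, $e_N\to0$ as $N\to\infty$ through multiples of $4Q^2$. Each of the $2r$ factors and its approximation $t^l$ lies in $[-1,1]$. For numbers in $[-1,1]$ telescoping gives $|\prod a_j-\prod b_j|\le\sum|a_j-b_j|$. Hence
$$|\lambda-\Lambda(\alpha,\gamma)|\le2rMe_N,\qquad \Lambda(\alpha,\gamma)=\sum_i\mu_i\,\mathbb E_S\prod_s(h_i\mathbf 1_{s\in S})^{\alpha_s}(-h_i^2\mathbf 1_{s\in S})^{\gamma_s}.$$
Let $|\gamma|=\sum_s\gamma_s$, $n=\sum_s(\alpha_s+2\gamma_s)$, $J=\{s:\alpha_s+2\gamma_s>0\}$ and $k=|J|$, so $k\le\min(n,r)$. The product vanishes unless $J\subset S$, and if $J\subset S$ it equals $(-1)^{|\gamma|}h_i^n$ (recall $0^0=1$). For a fixed $k$-set $J$, $\Pr(J\subset S)=(m_i)_k/(r)_k$. So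
$$\Lambda(\alpha,\gamma)=(-1)^{|\gamma|}\sum_i\mu_ih_i^n\,\frac{(m_i)_k}{(r)_k} .$$
If $\alpha=\gamma=0$, then $\Lambda=\sum_i\mu_i=1$.

**Step 3: large $r$.** *This step replaces sampling without replacement by independent sampling, uniformly in $n$ and $k$.* Claim:
$$\sup_i\ \sup_{1\le k\le n,\ k\le r}h_i^n\left|\frac{(m_i)_k}{(r)_k}-\Big(\frac c{h_i}\Big)^k\right|\longrightarrow0\qquad(r\to\infty).$$
Both terms inside the modulus lie in $[0,1]$, so for $n\ge n_0$ the expression is at most $h_i^{n_0}\le b^{n_0}$. For $n<n_0$ there are only finitely many triples $(i,k,n)$, and for each the modulus tends to $0$, because $m_i/r=c/h_i$ is fixed and $r\to\infty$. So the limsup of the supremum is at most $b^{n_0}$ for every $n_0$, and letting $n_0\to\infty$ proves the claim.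

Now fix an admissible $r$ for which this supremum is at most $\eta/M$. Since $h_i^n(c/h_i)^k=c^kh_i^{n-k}$, for all $(\alpha,\gamma)\ne0$
$$\Big|\Lambda(\alpha,\gamma)-(-1)^{|\gamma|}c^k\sum_i\mu_ih_i^{n-k}\Big|\le\sum_i|\mu_i|\cdot\frac\eta M=\eta .\tag{5}$$
The calibration $m_i=rc/h_i$ pays off here: one factor $h_i$ per touched block is cancelled, and the type enters only through the moment of order $n-k$.

**Step 4: no very negative eigenvalue.** *This step uses the moments.* Let $(\alpha,\gamma)\ne0$, so $1\le k\le n$ and $k\le r$.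

* If $n=k$, then $\alpha_s+2\gamma_s=1$ for each $s\in J$, so $\gamma=0$ and the sign in (5) is $+$. By (5), $\Lambda\ge c^k\sum_i\mu_i-\eta=c^k-\eta\ge-\eta$.
* If $n>k$, then $|\sum_i\mu_ih_i^{n-k}|\le\eta$ by Lemma 2. So $\Lambda\ge-2\eta$, whatever the sign.

For $\alpha=\gamma=0$ we have $\Lambda=1$. Now choose $N$, a multiple of $4Q^2$, with $2rMe_N\le\eta$. Then all eigenvalues of $W$ are at least $-3\eta$.

**Step 5: the certificate.** *This step converts the spectral bound into a bound on $\vartheta(\overline G)$.* Let
$$B=\frac{W+3\eta I}{3\eta|V|} .$$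
Then $B\succeq0$ by Step 4. As $W$ has zero diagonal, $\operatorname{tr}B=1$. As $W$ is supported on edges, $B_{v\tilde v}=0$ for distinct nonadjacent $v,\tilde v$. As $W$ has row sums $1$, the sum of all entries of $B$ is $\frac{1+3\eta}{3\eta}$. Hence
$$\vartheta(\overline G)\ge1+\frac1{3\eta} .$$
Since $\eta\le b^L/(1-b^L)\to0$ as $L\to\infty$ with $c,b$ fixed, while $K_G\le K_{\rm Kr}/c$ throughout, for every $k$ a suitable $L$ gives $\vartheta(\overline G)\ge k$. Fixing one $c$ and letting $k\to\infty$ gives graphs with bounded $K_{G_k}$ and $\vartheta(\overline{G_k})\to\infty$, so $K_{G_k}/\log\vartheta(\overline{G_k})\to0$. This proves Theorem A. $\blacksquare$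

## 8. Random spherical weights and the lower bound $\frac\pi2-O(k^{-1/3})$

Now let $G$ be any graph with $k=\vartheta(\overline G)\ge2$. Since $k>1$, $G$ has an edge. Let $B$ be optimal for $\vartheta(\overline G)$, and write $B_{ij}=\langle b_i,b_j\rangle$ with $b_i\in\mathbb R^n$. Then
$$\sum_i\|b_i\|^2=1,\qquad\sum_{i,j}B_{ij}=k,\qquad\sum_{i\ne j}B_{ij}=k-1 .$$

**Step 1: twisting a feasible matrix.** *This inequality will control $\mathrm{Opt}$.* For unit vectors $u_i$ in any Euclidean space,
$$\Big\|\sum_ib_i\otimes u_i\Big\|^2=\sum_{i,j}B_{ij}\langle u_i,u_j\rangle\le k ,\tag{6}$$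
because the matrix $(B_{ij}\langle u_i,u_j\rangle)$ is again feasible: it is positive semidefinite by the Schur product theorem, and its trace and zero pattern are as required.

The first weights to try are $a_{ij}=2B_{ij}$. The objective is then $\sum_{i\ne j}B_{ij}\langle v_i,v_j\rangle$, and by (6) $S_{\max}\le k-1$. But already $x_i=1$ for all $i$ attains $k-1$, so $S_{\max}=\mathrm{Opt}$ and the gap is $1$. The optimal vectors are parallel, so signs do equally well. We therefore twist the weights so that good vectors point in random directions.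

**Step 2: random weights and $S_{\max}$.** Let $d\ge2$, let $p_1,\dots,p_n$ be independent uniform points of $S^{d-1}$, and put $a_{ij}=2B_{ij}\langle p_i,p_j\rangle$ on edges. As $B$ vanishes on nonadjacent pairs, the objective is $\sum_{i\ne j}B_{ij}\langle p_i,p_j\rangle\langle v_i,v_j\rangle$. Taking $v_i=p_i$ and using $\mathbb E\langle p_i,p_j\rangle^2=\frac1d$,
$$\mathbb ES_{\max}\ge\sum_{i\ne j}B_{ij}\,\mathbb E\langle p_i,p_j\rangle^2=\frac{k-1}d .\tag{7}$$

**Step 3: $\mathrm{Opt}$ as a norm.** For signs $x_i$ we have $\|\sum_ix_ib_i\otimes p_i\|^2=\sum_{i\ne j}B_{ij}\langle p_i,p_j\rangle x_ix_j+\sum_i\|b_i\|^2$. Hence $\mathrm{Opt}=Z^2-1$, where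
$$Z=\max_{x\in\{\pm1\}^n}\Big\|\sum_ix_ib_i\otimes p_i\Big\|=\sup_{\|\mathbf g\|\le1}\sum_i|\langle\mathbf g,b_i\otimes p_i\rangle| .$$
(Write the norm as $\sup_{\mathbf g}\sum_ix_i\langle\mathbf g,b_i\otimes p_i\rangle$ and maximize over $x$ first.) Here $\mathbf g\in\mathbb R^n\otimes\mathbb R^d$, viewed as a matrix with $\langle\mathbf g,b\otimes p\rangle=\langle\mathbf g^Tb,p\rangle$. Put $\varphi_i(\mathbf g)=|\langle\mathbf g,b_i\otimes p_i\rangle|$. All suprema below are over $\|\mathbf g\|\le1$. To bound $\mathbb EZ$ we compare $\sum\varphi_i$ with its mean.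

**Step 4: the mean for fixed $\mathbf g$.** Let $\kappa_d=\mathbb E|\langle p_1,e_1\rangle|$. A standard Gaussian vector $g$ in $\mathbb R^d$ has independent length and uniform direction, so $\sqrt{2/\pi}=\mathbb E|g_1|=\kappa_d\,\mathbb E\|g\|$, with $\mathbb E\|g\|=\sqrt2\,\Gamma(\frac{d+1}2)/\Gamma(\frac d2)$. Thus
$$\kappa_d=\frac{\Gamma(d/2)}{\sqrt\pi\,\Gamma((d+1)/2)} .$$
Log-convexity of $\Gamma$ gives $\Gamma(\frac d2)^2\le\Gamma(\frac{d-1}2)\Gamma(\frac{d+1}2)$, and $\Gamma(\frac{d+1}2)=\frac{d-1}2\Gamma(\frac{d-1}2)$. Hence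
$$\kappa_d^2\le\frac{\Gamma(\frac{d-1}2)}{\pi\,\Gamma(\frac{d+1}2)}=\frac2{\pi(d-1)} .\tag{8}$$
For fixed $\mathbf g$ with $\|\mathbf g\|\le1$ choose unit vectors $u_i$ with $\langle\mathbf g^Tb_i,u_i\rangle=\|\mathbf g^Tb_i\|$. By rotation invariance and (6),
$$\sum_i\mathbb E\varphi_i(\mathbf g)=\kappa_d\sum_i\|\mathbf g^Tb_i\|=\kappa_d\Big\langle\mathbf g,\sum_ib_i\otimes u_i\Big\rangle\le\kappa_d\sqrt k .$$

**Step 5: the fluctuation over all $\mathbf g$.** *We show $\mathbb E\sup_{\mathbf g}\sum_i(\varphi_i-\mathbb E\varphi_i)\le2$.* Let $\varphi_i'$ come from an independent copy of the $p_i$, and let $\varepsilon_i$ be independent random signs, independent of everything else. Replacing $\mathbb E\varphi_i$ by $\varphi_i'$ and pulling the expectation out of the supremum, and then using that the independent pairs $(\varphi_i,\varphi_i')$ are exchangeable,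
$$\mathbb E\sup_{\mathbf g}\sum(\varphi_i-\mathbb E\varphi_i)\le\mathbb E\sup_{\mathbf g}\sum(\varphi_i-\varphi_i')=\mathbb E\sup_{\mathbf g}\sum\varepsilon_i(\varphi_i-\varphi_i')\le2\,\mathbb E\sup_{\mathbf g}\sum\varepsilon_i\varphi_i .$$
Next we remove the absolute values in $\varphi_i$. For a $1$-Lipschitz $\psi$, a bounded set $\mathcal X$ of vectors $t$ and a bounded $A:\mathcal X\to\mathbb R$,
$$\tfrac12\sup_t\big(A(t)+\psi(t_1)\big)+\tfrac12\sup_{t'}\big(A(t')-\psi(t_1')\big)\le\tfrac12\sup_{t,t'}\big(A(t)+A(t')+|t_1-t_1'|\big)=\tfrac12\sup_t\big(A(t)+t_1\big)+\tfrac12\sup_{t'}\big(A(t')-t_1'\big).$$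
The equality holds because the middle expression is symmetric in $t,t'$, so we may drop the modulus. The left side is the average over $\varepsilon_1$ of $\sup_t(A(t)+\varepsilon_1\psi(t_1))$, and the right side is the same with $t_1$ in place of $\psi(t_1)$. Apply this conditionally on the $p_i$, with $t=(\langle\mathbf g,b_i\otimes p_i\rangle)_i$ and $\psi=|\cdot|$, one coordinate at a time; the other coordinates, with their signs held fixed, go into $A$. This gives
$$2\,\mathbb E\sup_{\mathbf g}\sum\varepsilon_i\varphi_i\le2\,\mathbb E\sup_{\mathbf g}\Big\langle\mathbf g,\sum\varepsilon_ib_i\otimes p_i\Big\rangle=2\,\mathbb E\Big\|\sum\varepsilon_ib_i\otimes p_i\Big\|\le2\Big(\sum\|b_i\|^2\Big)^{1/2}=2 ,$$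
where the last inequality is Cauchy–Schwarz, the cross terms having mean zero. Together with Step 4,
$$\mathbb EZ\le\sup_{\mathbf g}\sum\mathbb E\varphi_i+\mathbb E\sup_{\mathbf g}\sum(\varphi_i-\mathbb E\varphi_i)\le\kappa_d\sqrt k+2 .\tag{9}$$

**Step 6: the variance.** *$\mathrm{Opt}$ involves $Z^2$, so we need the second moment.* The Efron–Stein inequality says that, if $Z$ is a function of independent $p_1,\dots,p_n$ and $Z^{(i)}$ results from replacing $p_i$ by an independent copy $p_i'$, then $\operatorname{Var}Z\le\frac12\sum_i\mathbb E(Z-Z^{(i)})^2$. Here $Z$ is a maximum of norms, each of which changes by at most $\|b_i\otimes(p_i-p_i')\|$. So $|Z-Z^{(i)}|\le\|b_i\|\,\|p_i-p_i'\|$. As $\mathbb E\|p_i-p_i'\|^2=2$, we get $\operatorname{Var}Z\le\frac12\sum_i2\|b_i\|^2=1$.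

**Step 7: conclusion.** By Step 6 and (9),
$$\mathbb E\,\mathrm{Opt}=(\mathbb EZ)^2+\operatorname{Var}Z-1\le(\mathbb EZ)^2\le(\kappa_d\sqrt k+2)^2 .$$
For every realization $S_{\max}\le K_G\,\mathrm{Opt}$ (both sides are $0$ if all weights vanish). Taking expectations and using (7) and (8),
$$K_G\ge\frac{k-1}{d\,(\kappa_d\sqrt k+2)^2}\ge\frac{k-1}{\big(\sqrt{2kd/(\pi(d-1))}+2\sqrt d\,\big)^2} .$$
Factoring $\sqrt{2k/\pi}$ out of the parenthesis, the right side equals
$$\frac\pi2\Big(1-\frac1k\Big)\Big(\sqrt{\tfrac d{d-1}}+\sqrt{\tfrac{2\pi d}k}\,\Big)^{-2} .$$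
Take $d=\lceil k^{1/3}\rceil+1$. Then $\sqrt{d/(d-1)}\le1+\frac1{2(d-1)}\le1+\frac12k^{-1/3}$. Moreover $d\le k^{1/3}+2\le3k^{1/3}$, so $\sqrt{2\pi d/k}\le\sqrt{6\pi}\,k^{-1/3}$. With $C=\frac12+\sqrt{6\pi}$ and $(1+y)^{-2}\ge1-2y$ for $y\ge0$,
$$K_G\ge\frac\pi2\Big(1-\frac1k\Big)\big(1-2Ck^{-1/3}\big)\ge\frac\pi2-\frac\pi2(1+2C)k^{-1/3} .$$
This proves Theorem B. $\blacksquare$

## 9. Vertex deletion, disjoint unions, and intermediate rates

We prove Corollary C by cutting a graph from Theorem A down to the right theta number and adding a clique.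

**Step 1: deleting a vertex lowers $\vartheta(\overline G)$ by at most $1$.** Let $G$ have at least two vertices, let $B_{ij}=\langle b_i,b_j\rangle$ be optimal for $\vartheta(\overline G)$, let $w$ be a vertex, $f=\|b_w\|$ and $\theta=\vartheta(\overline{G-w})$. The restriction of $B$ to $G-w$ is positive semidefinite with the right support and trace $1-f^2$. So $\|\sum_{i\ne w}b_i\|^2\le\theta(1-f^2)$ (rescale to trace $1$; if $f=1$, both sides are $0$). By the triangle inequality and Cauchy–Schwarz,
$$\vartheta(\overline G)=\Big\|b_w+\sum_{i\ne w}b_i\Big\|^2\le\big(f\cdot1+\sqrt{1-f^2}\cdot\sqrt\theta\,\big)^2\le1+\theta .$$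

**Step 2: deleting vertices does not increase $K_G$, as long as an edge remains.** Weights on the smaller graph extend by zero to the larger one, without changing $S_{\max}$ or $\mathrm{Opt}$.

**Step 3: a graph with prescribed theta number and $K\le2$.** Apply Theorem A with $c=\frac9{10}$. As $K_{\rm Kr}/c<1.79/0.9<2$, we get $G_0$ with $K_{G_0}\le2$ and $\vartheta(\overline{G_0})\ge k$. Delete vertices one at a time until one vertex is left, where $\vartheta=1<k$. Let $G_1$ be the last graph in this sequence with $\vartheta(\overline{G_1})\ge k$. Its successor has theta number below $k$, so by Step 1 $k\le\vartheta(\overline{G_1})<k+1$. Since $\vartheta(\overline{G_1})\ge2>1$, $G_1$ has an edge, and $K_{G_1}\le2$ by Step 2.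

**Step 4: adding a clique.** Let $G=G_1\sqcup K_m$ be the disjoint union. A feasible $B$ for $\vartheta(\overline G)$ vanishes between the two parts, since there are no edges between them. Its diagonal blocks have traces adding up to $1$, so the entry sum is at most a convex combination of $\vartheta(\overline{G_1})$ and $\vartheta(\overline{K_m})=m$. Both values are attained by matrices living on one part. Hence
$$\vartheta(\overline G)=\max\big(\vartheta(\overline{G_1}),m\big)\in[k,k+1),$$
because $m\le k$. Next, $S_{\max}$ and $\mathrm{Opt}$ are additive over the parts. If $S_{\max}\le K\,\mathrm{Opt}$ holds on each part (trivially if the weights there vanish), it holds for the sum. Together with Step 2 this gives $K_G=\max(K_{G_1},K_{K_m})$.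

**Step 5: the rate.** For the complete graph $\omega(K_m)=\vartheta(\overline{K_m})=m$. So the two bounds quoted in Section 2, $\Omega(\log\omega)$ and $O(\log\vartheta(\overline{\,\cdot\,}))$, give $K_{K_m}=\Theta(\log m)$. This is the only place where those bounds are used. As $K_{G_1}\le2$ and $\log m\ge\log2$, the maximum of the two constants is still $\Theta(\log m)$, with absolute constants. This proves Corollary C. $\blacksquare$
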